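\title{A sharp length bound for the halving pair transformation of a convex curve}

\begin{abstract}
Two points of a convex closed curve $C$ in the plane form a halving pair if they split $C$ into two arcs of equal length. Half the differences of the halving pairs trace a centrally symmetric curve $C^*$, and their midpoints trace a closed curve $M$. We prove the conjectured bound $|C^*|\ge\frac{\sqrt3}{2}|C|$, with equality only for equilateral triangles. It follows from the linear inequality $|C|\le|C^*|+2(2-\sqrt3)|M|$, in which equality holds exactly for centrally symmetric curves and for equiangular hexagons, some of whose sides may have length zero. We also determine the exact set of values of the pair $(|C^*|/|C|,\,2|M|/|C|)$. A separation argument reduces the linear inequality to an inequality for three angles, whose main case is the case of triangles.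
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{convex closed curve} is the boundary $C$ of a compact convex set in the plane with nonempty interior. Let $L=|C|$ be its length, put $h=L/2$, and let $c\colon\mathbb R\to C$ be an $L$-periodic parameterization by arc length. The points $c(t)$ and $c(t+h)$ split $C$ into two arcs of equal length; they form a \emph{halving pair}. The \emph{halving pair transformation} of $C$ is the closed curve $C^*$ given by
\[
c^*(t)=\tfrac12\bigl(c(t)-c(t+h)\bigr),\qquad t\in[0,L].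
\]
Since $c^*(t+h)=-c^*(t)$, the curve $C^*$ is symmetric about the origin, and its length is
\begin{equation}\label{eq:length}
|C^*|=\int_0^L|\dot c^*(t)|\,dt=\int_0^{h}|\dot c(t)-\dot c(t+h)|\,dt .
\end{equation}
Thus $C^*$ is a symmetrization of $C$ that records how the chords joining halving pairs move. The point $c^*(t)$ has speed at most $1$, and speed $1$ only when the tangents at $c(t)$ and $c(t+h)$ are opposite, so $1-|C^*|/|C|$ measures how far $C$ is from being centrally symmetric. Two facts are known: $|C^*|\le|C|$, with equality if and only if $C$ is centrally symmetric, and $|C^*|\ge\frac12|C|$. The question is how small the ratio can really be.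

\begin{example}\label{ex:regular}
Let $C$ be a regular $n$-gon with $n$ odd and side $1$. Then $h=n/2$, so for almost every $t$ the points $c(t)$ and $c(t+h)$ lie on edges whose indices differ by $(n\mp1)/2$, and whose directions differ by $\pi\mp\pi/n$. Hence
\[
\tfrac12|\dot c(t)-\dot c(t+h)|=\cos\tfrac{\pi}{2n},\qquad \tfrac12|\dot c(t)+\dot c(t+h)|=\sin\tfrac{\pi}{2n},
\]
and $|C^*|/|C|=\cos\frac{\pi}{2n}$. The smallest value, $\sqrt3/2$, occurs for the equilateral triangle (Figure~\ref{fig:triangle}).
\end{example}

Flat triangles have ratio close to $1$ (Section~\ref{sec:triangles}), so the equilateral triangle is the natural candidate for the minimum. The conjecture posed in \cite{GDHD} is that $|C^*|/|C|\ge\sqrt3/2$ for every convex closed curve, with equality only for equilateral triangles. We prove it.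

The length that $C^*$ loses reappears in a second curve. The \emph{midpoint curve} $M$ is
\[
m(t)=\tfrac12\bigl(c(t)+c(t+h)\bigr),\qquad t\in[0,h].
\]
It is closed because $m(t+h)=m(t)$, its length is $|M|=\int_0^h|\dot m|\,dt$, and $c=m+c^*$. Put
\[
X=\frac{|C^*|}{|C|},\qquad Y=\frac{2|M|}{|C|},\qquad \tau=\tan\frac{\pi}{12}=2-\sqrt3 .
\]

\begin{theorem}\label{thm:main}
For every convex closed curve $C$ we have $|C^*|\ge\frac{\sqrt3}{2}|C|$, with equality if and only if $C$ is an equilateral triangle. Moreover $|M|\le\frac14|C|$, with equality if and only if $C$ is an equilateral triangle.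
\end{theorem}

By an \emph{equiangular hexagon} we mean a convex polygon all of whose edges have directions in $\theta_0+\frac\pi3\mathbb Z$ for some $\theta_0$; of its six sides, some may have length zero. Theorem~\ref{thm:main} is a consequence of the following sharper inequality.

\begin{theorem}\label{thm:linear}
For every convex closed curve $C$ we have $1-X\le\tau Y$, that is,
\[
|C|\le|C^*|+2(2-\sqrt3)\,|M| .
\]
Equality holds if and only if $C$ is centrally symmetric or an equiangular hexagon.
\end{theorem}

\begin{theorem}\label{thm:range}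
The set of all pairs $(X,Y)$ attained by convex closed curves is exactly
\[
\{(X,Y): X^2+Y^2\le1,\ 1-X\le\tau Y\}.
\]
\end{theorem}

The line $1-X=\tau Y$ passes through $(1,0)$ and $(\cos\frac\pi6,\sin\frac\pi6)$, so the set in Theorem~\ref{thm:range} is the circular segment that the chord between these two points cuts off the unit disk. Centrally symmetric curves give one end of the chord and the equilateral triangle gives the other.

\begin{figure}
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thick] (0,0)--(4,0)--(2,3.464)--cycle;
\draw[dashed] (0,0)--(3,1.732) (4,0)--(1,1.732) (2,3.464)--(2,0);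
\draw[very thick] (1.5,0.866)--(2.5,0.866)--(2,1.732)--cycle;
\node at (3.3,2.3) {$C$};
\node at (2.35,0.55) {$M$};
\begin{scope}[shift={(7.5,1.732)}]
\draw[thick] (30:1.732)--(90:1.732)--(150:1.732)--(210:1.732)--(270:1.732)--(330:1.732)--cycle;
\draw[dashed] (30:1.732)--(210:1.732) (90:1.732)--(270:1.732) (150:1.732)--(330:1.732);
\node at (1.3,1.5) {$C^*$};
\end{scope}
\end{tikzpicture}
\caption{An equilateral triangle $C$ of side $a$. Each vertex forms a halving pair with the midpoint of the opposite side (dashed chords). The midpoints of all halving pairs trace the triangle $M$ of side $a/4$; half their differences trace the regular hexagon $C^*$ of side $\sqrt3a/4$, whose long diagonals are the dashed chords translated to the center.}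
\label{fig:triangle}
\end{figure}

Here is the idea of the proof. Let $\pi-2v(t)$ be the angle through which the tangent turns from $c(t)$ to $c(t+h)$. The speeds of $c^*$ and $m$ are $\cos v$ and $|\sin v|$, so $X+iY$ is the average of the point $e^{i|v(t)|}$ of the unit circle. If $|v|\le\pi/6$ held everywhere, this average would lie in the circular segment and there would be nothing to prove. But $|v|$ exceeds $\pi/6$ on an interval for every triangle that is not equilateral. What holds instead is a trade-off. Because $M$ is closed, the directions in which $m$ moves must balance; because $C$ is convex, $v$ cannot be large at two times when these directions are far apart (Section~\ref{sec:angles}). In the plane, balance can be broken up into balanced triples of directions, and this reduces the inequality to a statement about three angles (Sections~\ref{sec:three} and~\ref{sec:separation}). Section~\ref{sec:triangles} treats triangles, where exactly three directions occur. Section~\ref{sec:equality} settles the equality case of Theorem~\ref{thm:linear}, and Sections~\ref{sec:main}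 and~\ref{sec:range} prove Theorems~\ref{thm:main} and~\ref{thm:range}.

\section{Tangent angles at halving pairs}\label{sec:angles}

We identify the plane with $\mathbb C$, write $\langle\cdot,\cdot\rangle$ for the Euclidean inner product, and orient $C$ counterclockwise; reversing the orientation changes neither $|C^*|$ nor $|M|$. We use the following standard description of convex curves: there is a nondecreasing function $\theta\colon\mathbb R\to\mathbb R$ with
\[
\theta(t+L)=\theta(t)+2\pi,\qquad \dot c(t)=e^{i\theta(t)}\ \text{ for all but countably many }t .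
\]
The map $c$ is Lipschitz, so it is the integral of its derivative, and so are $c^*$ and $m$.

The two tangent angles at a halving pair are best described by their mean and by the defect of their difference from $\pi$:
\[
\psi(t)=\tfrac12\bigl(\theta(t)+\theta(t+h)\bigr),\qquad v(t)=\tfrac\pi2-\tfrac12\bigl(\theta(t+h)-\theta(t)\bigr).
\]
From $\theta(t)\le\theta(t+h)\le\theta(t)+2\pi$ we get $|v|\le\pi/2$, and the definitions give
\begin{equation}\label{eq:psiv}
\begin{gathered}
\theta(t)=\psi(t)+v(t)-\tfrac\pi2,\qquad \theta(t+h)=\psi(t)-v(t)+\tfrac\pi2,\\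
\psi(t+h)=\psi(t)+\pi,\qquad v(t+h)=-v(t).
\end{gathered}
\end{equation}
For almost every $t$ the first line reads $\dot c(t)=-ie^{i\psi}e^{iv}$ and $\dot c(t+h)=ie^{i\psi}e^{-iv}$. Taking half the sum and half the difference,
\begin{equation}\label{eq:velocities}
\dot m=\sin v\;e^{i\psi},\qquad \dot c^*=-i\cos v\;e^{i\psi}.
\end{equation}
Since $\cos v\ge0$ and $|v|$ is $h$-periodic, \eqref{eq:length} and the definition of $|M|$ give
\begin{equation}\label{eq:average}
X+iY=\frac1h\int_0^h e^{i|v(t)|}\,dt=\frac1L\int_0^L e^{i|v(t)|}\,dt .
\end{equation}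
The triangle inequality for integrals yields
\begin{equation}\label{eq:disk}
X^2+Y^2\le1 .
\end{equation}

\subsection*{What convexity gives}

For real $\varphi,\varphi'$ let $\operatorname{dist}(\varphi,\varphi')=\min_{n\in\mathbb Z}|\varphi-\varphi'-2\pi n|\in[0,\pi]$ be the angle between $e^{i\varphi}$ and $e^{i\varphi'}$. Note that $\operatorname{dist}(\varphi,\varphi'+\pi)=\pi-\operatorname{dist}(\varphi,\varphi')$.

\begin{lemma}\label{lem:pair}
For all $s,t\in\mathbb R$,
\begin{align}
|v(t)-v(s)|&\le\operatorname{dist}(\psi(t),\psi(s)),\label{eq:pair1}\\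
v(t)+v(s)&\le\pi-\operatorname{dist}(\psi(t),\psi(s)).\label{eq:pair2}
\end{align}
\end{lemma}

\begin{proof}
By \eqref{eq:psiv}, both $\psi+v$ and $\psi-v$ are nondecreasing. For $s\le t$ this says $\psi(t)-\psi(s)\ge\pm(v(t)-v(s))$, so $|v(t)-v(s)|\le|\psi(t)-\psi(s)|$ for all $s,t$. Replacing $s$ by $s+nh$ and using the second line of \eqref{eq:psiv},
\[
|v(t)-(-1)^nv(s)|\le|\psi(t)-\psi(s)-n\pi|\qquad(n\in\mathbb Z).
\]
The minimum of the right side over even $n$ is $\operatorname{dist}(\psi(t),\psi(s))$, and over odd $n$ it is $\operatorname{dist}(\psi(t),\psi(s)+\pi)$.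
\end{proof}

In the proof of Theorem~\ref{thm:linear}, convexity enters through $|v|\le\pi/2$ and Lemma~\ref{lem:pair}. The inequality itself needs only \eqref{eq:pair2}; the bound \eqref{eq:pair1} is used for the equality case.

\begin{remark}
Without convexity no positive lower bound for $X$ survives. Take the dart with vertices $(0,0)$, $(\varepsilon,-1)$, $(0,-\varepsilon)$, $(-\varepsilon,-1)$ in this order. By its axial symmetry the first and third vertices form a halving pair. As $\varepsilon\to0$ all four sides tend to length $1$, the first and third directions tend to $(0,-1)$, and the second and fourth tend to $(0,1)$. So the integrand in \eqref{eq:length} tends to $0$ outside an interval whose length tends to $0$, and $X\to0$.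
\end{remark}

\subsection*{What closedness gives}

The bound \eqref{eq:pair2} says something only when $v(s)+v(t)>0$. We therefore work on
\[
A=\{t\in[0,L): v(t)>0\}.
\]
Nothing is lost: since $v(t+h)=-v(t)$, the set where $v<0$ is $A+h$ modulo $L$. For $t\in A$ put
\[
e(t)=e^{i\psi(t)},\qquad z(t)=\tan\tfrac{v(t)}2-\tau,\qquad d\nu=\sin v(t)\,dt .
\]
By \eqref{eq:velocities}, $e(t)$ is the direction in which $m$ moves and $\nu$ is arc length along $M$. The density $\sin v$ is positive on $A$, so $\nu$ and Lebesgue measure have the same null sets there. The sign of $z(t)$ tells whether $v(t)$ is above or below $\pi/6$.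

\begin{lemma}\label{lem:reform}
We have
\begin{equation}\label{eq:balance}
\int_A e\,d\nu=0
\end{equation}
and
\begin{equation}\label{eq:reform}
1-X-\tau Y=\frac1h\int_A z\,d\nu .
\end{equation}
Moreover, $A$ is a null set if and only if $C$ is centrally symmetric, and then $(X,Y)=(1,0)$.
\end{lemma}

\begin{proof}
Let $F$ be an $h$-periodic integrable function that vanishes where $v=0$. The shift $t\mapsto t-h$ maps $A\cap[h,L)$ onto $\{t\in[0,h):v(t)<0\}$, so $\int_AF\,dt=\int_0^hF\,dt$. For $F=\sin v\,e^{i\psi}$, which is $h$-periodic by \eqref{eq:psiv}, this gives $\int_Ae\,d\nu=\int_0^h\dot m\,dt=m(h)-m(0)=0$. For $F=1-\cos v-\tau|\sin v|$, formula \eqref{eq:average} gives $\int_0^hF\,dt=h(1-X-\tau Y)$, while on $A$ the identity $1-\cos v=\sin v\tan\frac v2$ gives $F=z\sin v$.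

If $A$ is null, then $v=0$ almost everywhere, so $(X,Y)=(1,0)$ by \eqref{eq:average}, and $m$ is a constant $o$ by \eqref{eq:velocities}. Then $c(t+h)=2o-c(t)$, and $C$ is symmetric about $o$. Conversely, let $C$ be symmetric about $o$. The reflection in $o$ preserves length and orientation, so $2o-c(t)=c(t+T)$ for some constant $T$. Applying it twice gives $2T\in L\mathbb Z$, and $T\notin L\mathbb Z$ because the reflection does not fix $C$ pointwise. So $c(t+h)=2o-c(t)$, $m$ is constant, and $v=0$ almost everywhere by \eqref{eq:velocities}.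
\end{proof}

Identity \eqref{eq:reform} is the reason for aiming at a linear inequality between $1-X$ and $Y$: times with $v=0$ contribute to neither quantity, so both are integrals against the measure $\nu$ that appears in the balance condition \eqref{eq:balance}. Theorem~\ref{thm:linear} now says: \emph{if the directions $e$ balance, then $z$ is nonpositive on average.}

The first consequence of convexity and closedness together is that balance cannot be achieved along a single line.

\begin{lemma}\label{lem:halfplane}
\begin{itemize}
\item[(i)] If $s,t\in A$, then $e(s)\ne-e(t)$.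
\item[(ii)] If $A$ is not null, there is no vector $\eta\ne0$ with $\langle\eta,e(t)\rangle\ge0$ for almost every $t\in A$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:pair2}, $\operatorname{dist}(\psi(s),\psi(t))\le\pi-v(s)-v(t)<\pi$.

(ii) Suppose that such an $\eta$ exists. By \eqref{eq:balance} the nonnegative function $\langle\eta,e\rangle$ has integral zero, so $e(t)=\pm\omega$ almost everywhere on $A$, where $\omega$ is a unit vector orthogonal to $\eta$. By \eqref{eq:balance} again, the sets where $e=\omega$ and $e=-\omega$ have equal $\nu$-measure, which is positive since $\nu(A)>0$. This contradicts (i).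
\end{proof}

\section{Triangles}\label{sec:triangles}

By Lemma~\ref{lem:halfplane}, at least three directions are needed for balance. Triangles realize this minimum, and the inequality for triangles is the core of the general proof.

Let $C$ be a triangle with vertices $P_1,P_2,P_3$ in counterclockwise order, interior angles $2v_1,2v_2,2v_3$, and inradius $\rho$; thus $v_1+v_2+v_3=\pi/2$. The incircle touches the two sides at $P_i$ at distance $d_i=\rho\cot v_i$ from $P_i$, so $|P_iP_j|=d_i+d_j$ and $h=d_1+d_2+d_3$. Start at $c(0)=P_1$. The curve reaches $P_2$ at time $d_1+d_2$ and $P_3$ at time $h+d_2$, and its tangent turns by $\pi-2v_i$ at $P_i$. This gives the following table, in which $\pi+2v_1=(\pi-2v_2)+(\pi-2v_3)$.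
\[
\begin{array}{c|c|c|c|c}
t & c(t)\text{ on} & c(t+h)\text{ on} & \theta(t+h)-\theta(t) & v(t)\\ \hline
(0,d_2) & P_1P_2 & P_2P_3 & \pi-2v_2 & v_2\\
(d_2,d_1+d_2) & P_1P_2 & P_3P_1 & \pi+2v_1 & -v_1\\
(d_1+d_2,h) & P_2P_3 & P_3P_1 & \pi-2v_3 & v_3
\end{array}
\]
So $|v|=v_i$ during a time $d_i$, and the $\nu$-mass of this time is $d_i\sin v_i=\rho\cos v_i$. First, \eqref{eq:average} gives $1-X=\frac\rho h\sum\cos v_i\tan\frac{v_i}2\le3\rho/h=3/\sum\cot v_i$, which tends to $0$ when the smallest angle does: flat triangles have $X$ close to $1$. Second, \eqref{eq:reform} becomes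
\[
1-X-\tau Y=\frac\rho h\sum_{i=1}^3f(v_i),\qquad f(x)=\cos x\,\bigl(\tan\tfrac x2-\tau\bigr).
\]
For the equilateral triangle each term $f(\pi/6)$ vanishes; this is what fixes the constant $\tau$. If $f$ were concave on $[0,\pi/2]$, Jensen's inequality would give $\sum f(v_i)\le3f(\pi/6)=0$. It is convex near $0$, but it still stays below its tangent line at $\pi/6$, and that is enough.

\begin{lemma}\label{lem:tangent}
Let $\kappa=\sqrt3\,\tau$. For $x\in[0,\pi/2]$ we have $f(x)\le\kappa\,(x-\frac\pi6)$, with equality only for $x=\frac\pi6$. Consequently, if $x_1,x_2,x_3\ge0$ and $x_1+x_2+x_3=\pi/2$, then $\sum f(x_i)\le0$, with equality if and only if $x_1=x_2=x_3=\pi/6$.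
\end{lemma}

\begin{proof}
From $\frac12=\sin\frac\pi6=\frac{2\tau}{1+\tau^2}$ we get $1+\tau^2=4\tau$. In the product rule for $f'(\frac\pi6)$ the term containing $\tan\frac\pi{12}-\tau$ vanishes, so $f'(\frac\pi6)=\cos\frac\pi6\cdot\frac12(1+\tau^2)=\kappa$, and $\kappa(x-\frac\pi6)$ is the tangent line at $\frac\pi6$.

Since $\sin x=(1+\cos x)\tan\frac x2$, we have $f(x)=\sin x-\tan\frac x2-\tau\cos x$, and
\[
f''(x)=-\sin x-\tfrac12\sec^2\tfrac x2\,\tan\tfrac x2+\tau\cos x .
\]
Each of the three terms is strictly decreasing on $[0,\pi/2]$. Also $f''(0)=\tau>0$ and $f''(\frac\pi6)<-\frac12+\frac{\sqrt3}2\tau<0$. So there is $x^*\in(0,\frac\pi6)$ such that $f$ is convex on $[0,x^*]$ and strictly concave on $[x^*,\frac\pi2]$. Let $D(x)=f(x)-\kappa(x-\frac\pi6)$. On $[x^*,\frac\pi2]$ strict concavity gives $D\le0$ with equality only at $\frac\pi6$; in particular $D(x^*)<0$. At the other end, $D(0)=-\tau+\kappa\frac\pi6=-\tau\bigl(1-\frac{\sqrt3\,\pi}6\bigr)<0$. A convex function that is negative at both ends of an interval is negative on it, so $D<0$ on $[0,x^*]$. The last assertion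 follows by summing: $\sum f(x_i)\le\kappa(\sum x_i-\frac\pi2)=0$.
\end{proof}

This proves Theorem~\ref{thm:linear} for triangles, with equality only for the equilateral one.

\section{The three-point inequality}\label{sec:three}

On a general curve, take three times $t_1,t_2,t_3\in A$ at which the directions $e(t_i)$ balance with positive weights. The weights are determined, up to a factor, by the angles $\pi-\beta_1,\pi-\beta_2,\pi-\beta_3$ between the directions. The values $v(t_i)$ are not determined, but \eqref{eq:pair2} bounds their pairwise sums by the $\beta_k$. This leads to the following extremal problem.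

\begin{lemma}\label{lem:three}
Let $\beta_1,\beta_2,\beta_3>0$ with $\beta_1+\beta_2+\beta_3=\pi$, and let $v_1,v_2,v_3\ge0$ satisfy $v_i+v_j\le\beta_k$ whenever $\{i,j,k\}=\{1,2,3\}$. Then
\[
\Phi(v_1,v_2,v_3)=\sum_{i=1}^3\sin\beta_i\,\bigl(\tan\tfrac{v_i}2-\tau\bigr)\le0,
\]
with equality if and only if $\beta_i=\pi/3$ and $v_i=\pi/6$ for all $i$.
\end{lemma}

\begin{proof}
Fix the $\beta_i$ and let $Q$ be the compact polytope of admissible triples. We show that $\Phi\le0$ at every maximizer of $\Phi$ on $Q$, with equality only in the stated case. This suffices: it gives $\Phi\le0$ on $Q$, a point with $\Phi=0$ is then a maximizer, and in the stated case the triple is admissible with $\Phi=0$.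

\emph{Locating the maximizer.} On $Q$ we have $v_i\le\min(\beta_j,\beta_k)<\pi/2$, and on $[0,\pi/2)$ the function $\tan\frac x2$ is strictly increasing and strictly convex; the coefficients $\sin\beta_i$ are positive. Let $(v_1,v_2,v_3)$ be a maximizer. No coordinate can be increased within $Q$, so each index occurs in a constraint $v_i+v_j\le\beta_k$ that is tight. One constraint contains only two indices, so at least two are tight, and these share one index. Relabel so that
\[
v_1+v_2=\beta_3=:p,\qquad v_1+v_3=\beta_2=:q,\qquad \beta_1=\pi-p-q .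
\]
Keeping these two constraints tight leaves one degree of freedom. The point $(x,p-x,q-x)$ lies in $Q$ when its coordinates are nonnegative and $p+q-2x\le\pi-p-q$, that is, for
\[
\max\bigl(0,\,p+q-\tfrac\pi2\bigr)\le x\le\min(p,q).
\]
This interval contains $v_1$, and $\Phi$ is a strictly convex function of $x$ on it, so $v_1$ is an endpoint. The left endpoint gives Cases A and B below, and the right endpoint gives Case C.

\emph{Case A: $p+q\ge\pi/2$ and $v_1=p+q-\pi/2$.} All three constraints are tight: $v_1=\frac\pi2-\beta_1$, $v_2=p-v_1=\frac\pi2-\beta_2$, $v_3=q-v_1=\frac\pi2-\beta_3$. So $\sum v_i=\frac\pi2$, $\sin\beta_i=\cos v_i$, and $\Phi=\sum f(v_i)$ is the sum met for triangles. By Lemma~\ref{lem:tangent}, $\Phi\le0$, with equality if and only if all $v_i=\frac\pi6$, which means all $\beta_i=\frac\pi3$.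

In the two remaining cases one $v_i$ is zero, and we show $\Phi<0$. Half-angle tangents make everything rational. Put $a=\tan\frac p2>0$, $b=\tan\frac q2>0$, $N=(1+a^2)(1+b^2)$. Then
\begin{gather*}
\sin p=\frac{2a(1+b^2)}N,\qquad \sin q=\frac{2b(1+a^2)}N,\\
\sin(p+q)=\frac{2a(1-b^2)+2b(1-a^2)}N=\frac{2(a+b)(1-ab)}N,
\end{gather*}
and adding the three expressions gives $\sum\sin\beta_i=4(a+b)/N$. We shall compare with $2\tau=4-2\sqrt3>0.535$.

\emph{Case B: $p+q<\pi/2$ and $(v_1,v_2,v_3)=(0,p,q)$.} Here $\Phi=a\sin q+b\sin p-\tau\sum\sin\beta_i$. With $\sigma=a+b$ and $k=ab$,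
\[
\tfrac N2\,\Phi=ab(2+a^2+b^2)-2\tau(a+b)=G(k)-2\tau\sigma,\qquad G(k)=k(2+\sigma^2-2k).
\]
There are two upper bounds for $k$. One is $k\le\sigma^2/4$. The other is $k<1-\sigma$: since $\frac{p+q}2<\frac\pi4$, we have $a,b<1$ and $\tan\frac{p+q}2=\frac\sigma{1-k}<1$. In particular $0<\sigma<1$. For fixed $\sigma$ the quadratic $G$ is increasing for $k\le(2+\sigma^2)/4$, hence on $[0,\sigma^2/4]$. The two bounds agree at $\sigma_0=2(\sqrt2-1)$, the positive root of $\sigma^2/4=1-\sigma$. If $\sigma\le\sigma_0$, then
\[
G(k)\le G\bigl(\tfrac{\sigma^2}4\bigr)=\sigma\Bigl(\frac\sigma2+\frac{\sigma^3}8\Bigr)\le\sigma\bigl((\sqrt2-1)+(\sqrt2-1)^3\bigr)=(6\sqrt2-8)\,\sigma,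
\]
because $(\sqrt2-1)^3=5\sqrt2-7$. If $\sigma_0<\sigma<1$, then $k<1-\sigma<\sigma^2/4$, and since $(1-\sigma)(2+\sigma)=2-\sigma-\sigma^2$ is decreasing,
\[
G(k)\le G(1-\sigma)=\sigma(1-\sigma)(2+\sigma)\le\sigma\,(3-2\sqrt2)\,2\sqrt2=(6\sqrt2-8)\,\sigma .
\]
As $6\sqrt2-8<0.486<2\tau$, we get $\Phi<0$.

\emph{Case C: $v_1=\min(p,q)$.} Exchanging the indices $2$ and $3$ exchanges $p$ and $q$, so we may assume $p\le q$. Then $(v_1,v_2,v_3)=(p,0,q-p)$, and $p\ge p+q-\frac\pi2$ gives $q\le\frac\pi2$, so $0<a\le b\le1$. Now $\Phi=a\sin(p+q)+\sin p\,\tan\frac{q-p}2-\tau\sum\sin\beta_i$ with $\tan\frac{q-p}2=\frac{b-a}{1+ab}$, so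
\[
\tfrac N2\,\Phi=a(a+b)(1-ab)+\frac{a(1+b^2)(b-a)}{1+ab}-2\tau(a+b).
\]
Write $a=rb$ with $r\in(0,1]$ and divide by $a+b=(1+r)b$. We must show $S_1+S_2<2\tau$, where
\[
S_1=rb\,(1-rb^2),\qquad S_2=\frac{r(1-r)}{1+r}\cdot\frac{b(1+b^2)}{1+rb^2}.
\]
We bound each term by a function of $r$ alone. With $w=\sqrt r\,b\in(0,1]$ we have $S_1=\sqrt r\,w(1-w^2)\le\frac2{3\sqrt3}\sqrt r$, the maximum of $w(1-w^2)$ being at $w=1/\sqrt3$. The quotient $\frac{1+y}{1+ry}$ has derivative $\frac{1-r}{(1+ry)^2}\ge0$ in $y$, so $S_2$ is nondecreasing in $b$, and $b\le1$ gives $S_2\le\frac{2r(1-r)}{(1+r)^2}$.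

If $r\le\frac12$, then $S_1\le\frac2{3\sqrt6}=\frac{\sqrt6}9$, and $S_2\le\frac14$ because $(1+r)^2-8r(1-r)=(3r-1)^2\ge0$. If $r\ge\frac12$, then $4r\le(1+r)^2$ gives $S_2\le\frac{1-r}2$. The function $\frac2{3\sqrt3}\sqrt r+\frac{1-r}2$ has derivative $\frac1{3\sqrt{3r}}-\frac12<0$ for $r\ge\frac12$, so it is at most its value $\frac{\sqrt6}9+\frac14$ at $r=\frac12$. In both cases $S_1+S_2\le\frac{\sqrt6}9+\frac14<0.523<2\tau$, and $\Phi<0$.
\end{proof}

We translate Lemma~\ref{lem:three} back to the curve.

\begin{proposition}\label{prop:triple}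
Let $t_1,t_2,t_3\in A$ and $w_1,w_2,w_3>0$ with $\sum w_ie(t_i)=0$. Then $\sum w_iz(t_i)\le0$. Equality holds if and only if $v(t_i)=\pi/6$ for all $i$ and the angles $\psi(t_i)$ are pairwise at distance $2\pi/3$.
\end{proposition}

\begin{proof}
Write $e_i=e(t_i)$. No two of the $e_i$ are opposite, by Lemma~\ref{lem:halfplane}(i), and no two are equal, since the third would then be opposite to them. Label them counterclockwise and let $\alpha_3,\alpha_1,\alpha_2>0$ be the angles from $e_1$ to $e_2$, from $e_2$ to $e_3$ and from $e_3$ to $e_1$; their sum is $2\pi$. Each $\alpha_k$ is less than $\pi$: the value $\pi$ would make two vectors opposite, and a larger value would put all three in an open half-plane, where no positive combination vanishes. Hence $\operatorname{dist}(\psi(t_i),\psi(t_j))=\alpha_k$. The component of $\sum w_ie_i=0$ orthogonal to $e_1$ is $w_2\sin\alpha_3-w_3\sin\alpha_2=0$, and the component orthogonal to $e_2$ is $w_3\sin\alpha_1-w_1\sin\alpha_3=0$. So $w_i=\mu\sin\alpha_i$ for some $\mu>0$. Put $\beta_i=\pi-\alpha_i>0$. Then $\sum\beta_i=\pi$, $\sin\beta_i=\sin\alpha_i$,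 and \eqref{eq:pair2} says $v(t_i)+v(t_j)\le\beta_k$. Thus $\sum w_iz(t_i)=\mu\,\Phi(v(t_1),v(t_2),v(t_3))$, and Lemma~\ref{lem:three} applies.
\end{proof}

\section{From three points to the whole curve}\label{sec:separation}

We must pass from balanced triples to the balanced measure $\nu$. Consider the points $(e(t),z(t))\in\mathbb R^2\times\mathbb R$. A balanced combination is a point of their convex hull on the vertical axis, and we want it to lie at height at most $0$. We first treat finite combinations. A separating plane then turns this into a pointwise inequality that can be integrated against $\nu$ and that also controls the equality case.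

\begin{lemma}\label{lem:finite}
Let $t_1,\dots,t_n\in A$ and $w_1,\dots,w_n\ge0$ with $\sum w_j=1$ and $\sum w_je(t_j)=0$. Then there are weights $w'_j\ge0$, exactly three of them positive, with $\sum w'_j=1$, $\sum w'_je(t_j)=0$ and $\sum w'_jz(t_j)\ge\sum w_jz(t_j)$. In particular $\sum w_jz(t_j)\le0$.
\end{lemma}

\begin{proof}
The set $W$ of all admissible weight vectors for the given times is a nonempty compact polytope, and the linear function $\sum w_jz(t_j)$ attains its maximum on $W$ at a vertex $w'$. The vectors $(e(t_j),1)\in\mathbb R^3$ with $w'_j>0$ are linearly independent: a nontrivial linear relation among them, with coefficient vector $y$, would give $w'\pm\varepsilon y\in W$ for small $\varepsilon>0$, which is impossible at a vertex. So at most three $w'_j$ are positive. One positive weight would make a unit vector zero, and two would make two of the unit vectors opposite, against Lemma~\ref{lem:halfplane}(i). So exactly three are positive, and Proposition~\ref{prop:triple} gives the last assertion.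
\end{proof}

We recall the separation theorem: if $U,V\subset\mathbb R^d$ are disjoint nonempty convex sets, there are a linear functional $\lambda\ne0$ and a number $\gamma$ with $\lambda\le\gamma$ on $U$ and $\lambda\ge\gamma$ on $V$.

\begin{proposition}\label{prop:dual}
If $A$ is not null, there is a vector $\xi\in\mathbb R^2$ with
\begin{equation}\label{eq:dual}
z(t)+\langle\xi,e(t)\rangle\le0\qquad\text{for all }t\in A .
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:finite}, the convex hull of $\{(e(t),z(t)):t\in A\}$ is disjoint from the ray $\{(0,y):y>0\}$. So there are $(\xi,\zeta)\ne0$ and $\gamma$ with $\langle\xi,e(t)\rangle+\zeta z(t)\le\gamma\le\zeta y$ for all $t\in A$ and $y>0$. Letting $y\to\infty$ gives $\zeta\ge0$, and letting $y\to0$ gives $\gamma\le0$. If $\zeta=0$, then $\xi\ne0$ and $\langle-\xi,e(t)\rangle\ge0$ on $A$, against Lemma~\ref{lem:halfplane}(ii). So $\zeta>0$, and we divide by $\zeta$.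
\end{proof}

\begin{proof}[Proof of the inequality in Theorem~\ref{thm:linear}]
If $A$ is null, both sides vanish by Lemma~\ref{lem:reform}. Otherwise integrate \eqref{eq:dual} against $\nu$. By \eqref{eq:balance} and \eqref{eq:reform},
\begin{equation}\label{eq:final}
h\,(1-X-\tau Y)=\int_A\bigl(z+\langle\xi,e\rangle\bigr)\,d\nu\le0 .
\end{equation}
This is the assertion.
\end{proof}

\section{Equality and equiangular hexagons}\label{sec:equality}

Centrally symmetric curves have $(X,Y)=(1,0)$ by Lemma~\ref{lem:reform}, so they give equality in Theorem~\ref{thm:linear}. We next compute $(X,Y)$ for equiangular hexagons, and then show that there are no other equality cases.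

\begin{lemma}\label{lem:hexagon}
Let $C$ be an equiangular hexagon that is not centrally symmetric. Then there are $\delta>0$ and $\ell_1,\ell_2,\ell_3\ge0$ such that the six sides of $C$, in order, have lengths $\delta+\ell_1,\ \ell_2,\ \delta+\ell_3,\ \ell_1,\ \delta+\ell_2,\ \ell_3$. With $\Lambda=\ell_1+\ell_2+\ell_3$,
\begin{equation}\label{eq:hexagon}
X+iY=\lambda e^{i\pi/6}+(1-\lambda),\qquad\lambda=\frac{3\delta}{3\delta+2\Lambda},
\end{equation}
and $1-X=\tau Y$.
\end{lemma}

\begin{proof}
After a rotation, the sides $S_1,\dots,S_6$ have directions $-\frac\pi3,0,\frac\pi3,\frac{2\pi}3,\pi,\frac{4\pi}3$ and lengths $a_1,\dots,a_6\ge0$. The polygon closes up if and only if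
\[
(a_1-a_4)e^{-i\pi/3}+(a_2-a_5)+(a_3-a_6)e^{i\pi/3}=0 .
\]
The imaginary part gives $a_1-a_4=a_3-a_6=:\delta$, and then the real part gives $a_5-a_2=\delta$. A rotation by $\pi$ shifts the indices by $3$ and changes the sign of $\delta$, so we may assume $\delta\ge0$. If $\delta=0$, opposite sides are equal, so $\dot c(t+h)=-\dot c(t)$ almost everywhere and $C$ is centrally symmetric. Hence $\delta>0$, and we put $\ell_1=a_4$, $\ell_2=a_2$, $\ell_3=a_6$.

Now $h=\frac32\delta+\Lambda$. Let $c(0)$ be the initial point of $S_1$. The sides $S_1,S_2,S_3$ end at the times $\delta+\ell_1$, $\delta+\ell_1+\ell_2$, $2\delta+\Lambda=h+\frac\delta2$, and $S_4,S_5,S_6$ end at the times $h+\frac\delta2+\ell_1$, $h+\frac32\delta+\ell_1+\ell_2$, $2h$. So $[0,h]$ splits into six consecutive intervals: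
\[
\begin{array}{c|cccccc}
\text{length} & \delta/2 & \ell_1 & \delta/2 & \ell_2 & \delta/2 & \ell_3\\ \hline
c(t)\text{ on} & S_1 & S_1 & S_1 & S_2 & S_3 & S_3\\
c(t+h)\text{ on} & S_3 & S_4 & S_5 & S_5 & S_5 & S_6\\
\theta(t+h)-\theta(t) & 2\pi/3 & \pi & 4\pi/3 & \pi & 2\pi/3 & \pi\\
v(t) & \pi/6 & 0 & -\pi/6 & 0 & \pi/6 & 0
\end{array}
\]
Thus $|v|=\frac\pi6$ for a total time $\frac32\delta=\lambda h$ and $v=0$ for the rest, and \eqref{eq:average} gives \eqref{eq:hexagon}. Finally $1-X=\lambda(1-\frac{\sqrt3}2)=\tau\cdot\frac\lambda2=\tau Y$.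
\end{proof}

\begin{proof}[Proof of the equality case in Theorem~\ref{thm:linear}]
It remains to show that a curve $C$ with $1-X=\tau Y$ that is not centrally symmetric is an equiangular hexagon. By Lemma~\ref{lem:reform}, $A$ is not null. The plan is to find one extremal triple of times and to let Lemma~\ref{lem:pair} propagate its rigidity to almost all other times.

\emph{An extremal triple.} The integrand in \eqref{eq:final} is nonpositive and has integral zero, so $z(t)=-\langle\xi,e(t)\rangle$ for all $t$ in a set $A'\subset A$ of full measure in $A$. If $0$ were not in the convex hull of $\{e(t):t\in A'\}$, the separation theorem would give $\eta\ne0$ with $\langle\eta,e(t)\rangle\ge0$ on $A'$, against Lemma~\ref{lem:halfplane}(ii). So $0$ is a finite convex combination of such vectors, and by Lemma~\ref{lem:finite} there are $t_1,t_2,t_3\in A'$ and $w_i>0$ with $\sum w_ie(t_i)=0$. For these, $\sum w_iz(t_i)=-\langle\xi,\sum w_ie(t_i)\rangle=0$. By Proposition~\ref{prop:triple}, $v(t_i)=\frac\pi6$, and after rotating $C$, which adds a constant to $\theta$ and $\psi$, the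 angles $\psi(t_i)$ are $0,\frac{2\pi}3,\frac{4\pi}3$ modulo $2\pi$. Since $\langle\xi,e(t_i)\rangle=-z(t_i)=0$ and the $e(t_i)$ span the plane, $\xi=0$. Hence $z=0$, that is $v=\frac\pi6$, on all of $A'$.

\emph{Times with $v\ne0$.} Let $t\in A'$. By \eqref{eq:pair2}, $\frac\pi3=v(t)+v(t_i)\le\operatorname{dist}(\psi(t),\psi(t_i)+\pi)$ for $i=1,2,3$. So $\psi(t)$ is at distance at least $\frac\pi3$ from the three angles $\pi,\frac{5\pi}3,\frac\pi3$. These are spaced by $\frac{2\pi}3$, so $\psi(t)$ is the midpoint of one of the gaps: $\psi(t)\in\frac{2\pi}3\mathbb Z$. By \eqref{eq:psiv}, $\theta(t)=\psi(t)-\frac\pi3$ and $\theta(t+h)=\psi(t)+\frac\pi3$ lie in $\frac\pi3\mathbb Z$. Modulo $L$, the times $t$ and $t+h$ with $t\in A'$ cover almost all times at which $v\ne0$.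

\emph{Times with $v=0$.} Let $v(t)=0$. By \eqref{eq:pair1} and \eqref{eq:pair2}, $\psi(t)$ is at distance at least $\frac\pi6$ from each $\psi(t_i)$ and from each $\psi(t_i)+\pi$. These six angles are all the multiples of $\frac\pi3$ modulo $2\pi$, so $\psi(t)\in\frac\pi6+\frac\pi3\mathbb Z$, and $\theta(t)=\psi(t)-\frac\pi2\in\frac\pi3\mathbb Z$.

\emph{Conclusion.} We have $\theta(t)\in\frac\pi3\mathbb Z$ for almost every $t$. Since $\theta$ is nondecreasing, the sets $I_k=\{t:\theta(t)=k\frac\pi3\}$ are intervals, possibly empty, that follow one another in the order of $k$, satisfy $I_{k+6}=I_k+L$, and cover almost all of $\mathbb R$. On $I_k$ the point $c(t)$ moves along a segment in direction $k\frac\pi3$. So $C$ is an equiangular hexagon.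
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

By Theorem~\ref{thm:linear} and \eqref{eq:disk},
\begin{equation}\label{eq:chain}
1-X\le\tau Y\le\tau\sqrt{(1-X)(1+X)} .
\end{equation}
If $X=1$, the bound $X\ge\frac{\sqrt3}2$ is trivial. If $X<1$, then \eqref{eq:chain} gives $\frac{1-X}{1+X}\le\tau^2$, that is,
\[
X\ge\frac{1-\tau^2}{1+\tau^2}=\cos\frac\pi6=\frac{\sqrt3}2 .
\]
Suppose $X=\frac{\sqrt3}2$. Both ends of \eqref{eq:chain} then equal $1-\frac{\sqrt3}2=\frac\tau2$, so equality holds in Theorem~\ref{thm:linear}. Since $X\ne1$, the curve is not centrally symmetric, so it is a hexagon as in Lemma~\ref{lem:hexagon}. There $1-X=\lambda(1-\frac{\sqrt3}2)$, which forces $\lambda=1$ and $\Lambda=0$. So $C$ has three sides of length $\delta$ and is an equilateral triangle. Conversely, Example~\ref{ex:regular} with $n=3$ gives $X=\frac{\sqrt3}2$ and $Y=\frac12$.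

For the midpoint curve, \eqref{eq:disk} and $X\ge\frac{\sqrt3}2$ give $Y\le\sqrt{1-X^2}\le\frac12$, which is $|M|\le\frac14|C|$. If $Y=\frac12$, then \eqref{eq:disk} gives $X\le\frac{\sqrt3}2$, so $X=\frac{\sqrt3}2$ and $C$ is an equilateral triangle, for which $Y=\frac12$. This completes the proof of Theorem~\ref{thm:main}.

\section{Proof of Theorem~\ref{thm:range}}\label{sec:range}

Every attained pair satisfies both inequalities, by \eqref{eq:disk} and Theorem~\ref{thm:linear}. For the converse we need curves with $|v|$ equal to a prescribed $\alpha\in[0,\frac\pi6]$ almost everywhere, which by \eqref{eq:average} give the point $e^{i\alpha}$ of the arc, and a way to pull this point toward $1$. For the first purpose we interlace the edges of two unit equilateral triangles, one turned against the other: this yields a triangle of side $2$ for $\alpha=\frac\pi6$ and a regular hexagon for $\alpha=0$. For the second we insert two opposite edges of length $\ell$ at the two points of a halving pair, which adds time with $v=0$.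

We use the standard fact that vectors with sum zero, not all parallel, placed head to tail in nondecreasing order of their arguments within an interval of length less than $2\pi$, form the counterclockwise boundary of a convex polygon. For $0\le\alpha\le\frac\pi6$ and $\ell\ge0$ take edges $E_1,\dots,E_8$ as follows.
\[
\begin{array}{c|cccc}
\text{edge} & E_1 & E_2 & E_3 & E_4\\
\text{direction} & -\frac\pi2+\alpha & -\frac\pi3 & -\frac\pi6-\alpha & \frac\pi6+\alpha\\[2pt] \hline
\text{edge} & E_5 & E_6 & E_7 & E_8\\
\text{direction} & \frac\pi2-\alpha & \frac{2\pi}3 & \frac{5\pi}6+\alpha & \frac{7\pi}6-\alpha\\[2pt] \hline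
\text{length of both} & 1 & \ell & 1 & 1\\
\text{difference of directions} & \pi-2\alpha & \pi & \pi+2\alpha & \pi-2\alpha
\end{array}
\]
The seven increments between consecutive directions are
\[
\tfrac\pi6-\alpha,\quad \tfrac\pi6-\alpha,\quad \tfrac\pi3+2\alpha,\quad \tfrac\pi3-2\alpha,\quad \tfrac\pi6+\alpha,\quad \tfrac\pi6+\alpha,\quad \tfrac\pi3-2\alpha .
\]
They are nonnegative because $\alpha\le\frac\pi6$, and their sum $\frac{5\pi}3-2\alpha$ is less than $2\pi$. The edges $E_2$ and $E_6$ cancel, and each of the triples $E_1,E_4,E_7$ and $E_3,E_5,E_8$ consists of unit vectors spaced by $\frac{2\pi}3$, with sum zero. So the edges form a convex closed curve with $h=3+\ell$. Since $E_j$ and $E_{j+4}$ have equal lengths, $c(t)$ runs through $E_j$ exactly when $c(t+h)$ runs through $E_{j+4}$, for $j=1,\dots,4$. By the last row of the table, $v=\alpha,0,-\alpha,\alpha$ on these four intervals, and \eqref{eq:average} gives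
\begin{equation}\label{eq:family}
X+iY=\lambda e^{i\alpha}+(1-\lambda),\qquad\lambda=\frac3{3+\ell}.
\end{equation}
As $\ell$ ranges over $[0,\infty)$, $\lambda$ takes every value in $(0,1]$.

The choice $\alpha=0$ gives the pair $(1,0)$. Let $(X_0,Y_0)\ne(1,0)$ satisfy both inequalities of the theorem. Then $X_0<1$, because $X_0^2+Y_0^2\le1$ excludes $X_0>1$ and forces $Y_0=0$ if $X_0=1$. Hence $Y_0\ge(1-X_0)/\tau>0$ and $0<\frac{1-X_0}{Y_0}\le\tau$, so $\frac{1-X_0}{Y_0}=\tan\frac\alpha2=\frac{1-\cos\alpha}{\sin\alpha}$ for some $\alpha\in(0,\frac\pi6]$. With $\lambda=Y_0/\sin\alpha>0$ this says $X_0+iY_0=1+\lambda(e^{i\alpha}-1)$. Finally,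
\[
X_0^2+Y_0^2=1-2\lambda(1-\lambda)(1-\cos\alpha),
\]
so $X_0^2+Y_0^2\le1$ forces $\lambda\le1$. Thus $(X_0,Y_0)$ has the form \eqref{eq:family} and is attained. This completes the proof of Theorem~\ref{thm:range}.

\begin{thebibliography}{1}

\bibitem{GDHD}
\emph{Geometric Dilation and Halving Distance},
\texttt{https://bonndoc.ulb.uni-bonn.de/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11811/\allowbreak 3563/\allowbreak 1304.pdf?\allowbreak isAllowed=y\&sequence=1}

\end{thebibliography}
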